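\title{Propagation failure in the discrete Nagumo equation at every lattice spacing}

\begin{abstract}
We prove that the discrete Nagumo equation with the cubic nonlinearity $2(1-u^2)(u-a)$ admits propagation failure for every lattice spacing $h>0$: the speed of its monotone fronts vanishes for all $a$ in a neighborhood of $0$. An energy identity shows that otherwise the equation with $a=0$ has a continuum of stationary fronts. The invariant curves of two saddles of a polynomial automorphism of $\mathbb{C}^2$ would then meet in uncountably many points, and a complex-analytic argument rules this out. The proof covers every bistable family whose balanced member is an entire function. An explicit rational nonlinearity has no propagation failure, so ``entire'' cannot be weakened to ``rational''.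
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The discrete Nagumo equation is the lattice differential equation
\begin{equation}\label{eq:lde}
\dot u_j=\frac{1}{h^2}\,(u_{j+1}+u_{j-1}-2u_j)+f(u_j;a),\qquad j\in\mathbb{Z},
\end{equation}
with lattice spacing $h>0$ and the cubic nonlinearity
\begin{equation}\label{eq:cubic}
f(u;a)=2(1-u^2)(u-a),\qquad -1<a<1 .
\end{equation}
Without the coupling, each site has the stable equilibria $\pm1$, and the unstable equilibrium $a$ separates their basins. With the coupling, the two stable states compete along an interface.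

A \emph{front of speed $c$} is a solution $u_j(t)=\bar u(j-ct)$ of \eqref{eq:lde} that is nondecreasing in $j$ for every $t$ and satisfies
\begin{equation}\label{eq:limits}
\lim_{\xi\to\pm\infty}\bar u(\xi)=\pm1 .
\end{equation}
Throughout, the word ``front'' includes monotonicity in $j$ and the limits \eqref{eq:limits}. If $c\neq0$, the profile $\bar u$ is a function on $\mathbb{R}$. If $c=0$, only its values on $\mathbb{Z}$ matter, and the front is a nondecreasing sequence with $u_j\to\pm1$ as $j\to\pm\infty$ and
\begin{equation}\label{eq:stat}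
u_{j+1}+u_{j-1}-2u_j+h^2f(u_j;a)=0,\qquad j\in\mathbb{Z};
\end{equation}
we call it a \emph{stationary front}. Every front takes its values in $[-1,1]$: let $n\to\infty$ in $\bar u(\xi-n)\le\bar u(\xi)\le\bar u(\xi+n)$.

It is known that for each $a\in(-1,1)$ there is a unique speed $c=c(a)$ for which \eqref{eq:lde}--\eqref{eq:cubic} has a front, and that $c(a)$ is nondecreasing in $a$. These are the only facts about the existence of fronts that we use. Let $[a_-,a_+]$ be the maximal interval on which $c(a)=0$. The equation \emph{admits propagation failure} if $a_-<a_+$, that is, if stationary fronts exist for a whole nondegenerate interval of parameters; in this last form the definition makes sense for any family $f(\cdot\,;a)$.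

The two extreme spacings behave in opposite ways. As $h\to\infty$ the sites decouple, and in the uncoupled system the step $u_j=-1$ for $j\le0$, $u_j=1$ for $j>0$ is stationary for every $a$. One expects pinning, and Keener established propagation failure for all sufficiently large $h$. As $h\to0$, with $x=jh$, the equation formally becomes $v_t=v_{xx}+f(v;a)$. Since $\tanh'=1-\tanh^2$ and $\tanh''=-2\tanh\,(1-\tanh^2)$, this equation has the fronts $v=\tanh(x-2at+s)$, $s\in\mathbb{R}$, whose speed $2a$ vanishes only at $a=0$. It is tempting to guess that pinning disappears below some critical spacing, once the lattice is fine enough to imitate the continuum. The question, which we take from \cite{PF}, is whether instead \eqref{eq:lde}--\eqref{eq:cubic} admits propagation failure for every $h>0$. It does.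

\begin{theorem}\label{thm:cubic}
Let $h>0$ and let $f$ be the cubic \eqref{eq:cubic}. There is $\delta=\delta(h)>0$ such that $c(a)=0$ for all $|a|<\delta$. Hence $a_-<0<a_+$.
\end{theorem}

The proof uses few properties of the cubic, and we carry it out in the following generality.

\begin{theorem}\label{thm:entire}
Let $h>0$, let $J$ be an open interval and $a_0\in J$. Let $f:[-1,1]\times J\to\mathbb{R}$ satisfy:
\begin{itemize}
\item[(H1)] $f(\cdot\,;a)\in C^1[-1,1]$, with $f$ and $f_u$ bounded uniformly for $a$ near $a_0$; $f(\pm1;a)=0$; and $f(\cdot\,;a)\to f(\cdot\,;a_0)$ uniformly as $a\to a_0$;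
\item[(H2)] $f(\cdot\,;a_0)$ is the restriction to $[-1,1]$ of an entire function $g$;
\item[(H3)] $\int_{-1}^1 g(u)\,du=0$;
\item[(H4)] for some $m\in(-1,1)$: $g<0$ on $(-1,m)$, $g(m)=0$, and $g>0$ on $(m,1)$;
\item[(H5)] $g'(-1)<0$ and $g'(1)<0$.
\end{itemize}
Then there is $\delta>0$ such that, for $|a-a_0|<\delta$, every front of \eqref{eq:lde} has speed $c=0$. Moreover, at $a=a_0$ the set of stationary fronts is countable.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:cubic} from Theorem~\ref{thm:entire}]
Take $J=(-1,1)$, $a_0=0$, $g(u)=2u(1-u^2)$ and $m=0$. The cubic and its $u$-derivative are bounded on $[-1,1]\times J$, and $|f(u;a)-g(u)|=2|a|(1-u^2)\le2|a|$, which gives (H1). The polynomial $g$ is odd, has the signs required in (H4), and $g'(\pm1)=-4$. So for $|a|<\delta$ the front of speed $c(a)$ has $c(a)=0$. Since $c$ is nondecreasing, its zero set is an interval; it contains $(-\delta,\delta)$, so $a_-\le-\delta<\delta\le a_+$.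
\end{proof}

Hypothesis (H2) looks out of place in a problem about real sequences in $[-1,1]$. It cannot be weakened to ``rational''.

\begin{proposition}\label{prop:rational}
Let $0<h<1$ and
\[
f_h(u;a)=\frac{2(1-u^2)(u-a)}{1-h^2u^2},\qquad -1<a<1 .
\]
Then \eqref{eq:lde} with $f=f_h$ has a stationary front if and only if $a=0$. Consequently there is no propagation failure. For $a=0$ there is a stationary front with $u_0=\theta$ for every $\theta\in(-1,1)$.
\end{proposition}

The continuum equation indicates what is at stake. At $a=0$ its stationary fronts $\tanh(x+s)$ form a continuous family, along which a small change of $a$ pushes the front. The proof of Theorem~\ref{thm:entire} shows that on the lattice, too, motion for parameters arbitrarily close to $a_0$ requires a continuum of stationary fronts at $a_0$ (Sections \ref{sec:energy} and \ref{sec:limit}), and that an entire nonlinearity allows only countably many (Sections \ref{sec:curves} and \ref{sec:ushiki}). The argument is by contradiction and gives no explicit value of $\delta$. We begin with the rational example, in which the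 continuum exists and the obstruction for entire $g$ can be seen by hand.

\section{A rational nonlinearity without pinning}\label{sec:rational}

\begin{proof}[Proof of Proposition~\ref{prop:rational}]
Let $h=\tanh\kappa$ with $\kappa>0$, let $s\in\mathbb{R}$, and put $u_j=\tanh(\kappa j+s)$. The addition formula for $\tanh$ gives
\[
u_{j+1}+u_{j-1}=\frac{u_j+h}{1+hu_j}+\frac{u_j-h}{1-hu_j}=\frac{2(1-h^2)u_j}{1-h^2u_j^2},
\]
and on the other hand
\[
2u_j-h^2f_h(u_j;0)=2u_j\,\frac{(1-h^2u_j^2)-h^2(1-u_j^2)}{1-h^2u_j^2}=\frac{2(1-h^2)u_j}{1-h^2u_j^2}.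
\]
So $(u_j)$ is a stationary front for $a=0$, and $u_0=\tanh s$ takes every value in $(-1,1)$.

Conversely, let $(v_j)$ be a stationary front for some $a$. Multiplying \eqref{eq:stat} by $1-h^2v_j^2$ gives
\begin{equation}\label{eq:ratrec}
(1-h^2v_j^2)(v_{j+1}+v_{j-1})-2(1-h^2)v_j=2h^2a(1-v_j^2).
\end{equation}
Multiplication by $v_{j+1}-v_{j-1}$ turns the left side into a difference of consecutive terms. Indeed, with $I(x,y)=x^2+y^2-h^2x^2y^2-2(1-h^2)xy$,
\begin{align*}
I(v_j,v_{j+1})-I(v_{j-1},v_j)&=(1-h^2v_j^2)(v_{j+1}^2-v_{j-1}^2)-2(1-h^2)v_j(v_{j+1}-v_{j-1})\\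
&=2h^2a\,(1-v_j^2)(v_{j+1}-v_{j-1}),
\end{align*}
where the second line uses \eqref{eq:ratrec}. Thus $I$ is conserved for $a=0$ and drifts in one direction for $a\neq0$. Sum over $j\in\mathbb{Z}$ and use $I(1,1)=I(-1,-1)=h^2$:
\[
0=2h^2a\sum_{j\in\mathbb{Z}}(1-v_j^2)(v_{j+1}-v_{j-1}).
\]
All summands are nonnegative, and we claim that one is positive. Choose $j$ with $v_j<v_{j+1}$; then $v_{j+1}-v_{j-1}>0$. If the $j$th summand vanished, then $v_j^2=1$, hence $v_j=-1$ because $v_j<v_{j+1}\le1$, and $v_{j-1}=-1$ by monotonicity. Equation \eqref{eq:stat} at $j$ would read $v_{j+1}+1=-h^2f_h(-1;a)=0$, contradicting $v_{j+1}>v_j$. So the sum is positive and $a=0$. Stationary fronts exist for one parameter value only, so there is no propagation failure.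
\end{proof}

At $a_0=0$ the family $f_h$ satisfies every hypothesis of Theorem~\ref{thm:entire} except (H2): the denominator is at least $1-h^2$ on $[-1,1]$, the function $g_h=f_h(\cdot\,;0)$ is odd with the signs of $2u(1-u^2)$, and $g_h'(\pm1)=-4/(1-h^2)$. Yet the stationary fronts at $a_0$ are uncountable, and any front with $a\ne0$ must move.

\begin{remark}\label{rem:Ck}
The only singularities of $f_h$ are poles at $\pm1/h$, off $[-1,1]$. With $f$ the cubic, $f_h-f=f\cdot h^2u^2/(1-h^2u^2)$ tends to $0$ as $h\to0$ uniformly on the complex disc $|u|\le2$, hence in every $C^k([-1,1])$ by Cauchy's estimates, uniformly in $a$. At spacing $h$ the cubic has propagation failure and $f_h$ has none. So Theorem~\ref{thm:cubic} depends on the global analyticity of the cubic, and not on its closeness in a $C^k$ norm to some fixed nonlinearity.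
\end{remark}

How do poles far from $[-1,1]$ make a continuum of fronts possible? Put
\[
\lambda=e^{2\kappa}=\frac{1+h}{1-h},\qquad U(t)=\frac{t-1}{t+1}.
\]
Since $\tanh x=U(e^{2x})$, the fronts found above are $u_j=U(\lambda^jt)$ with $t=e^{2s}>0$. In the variable $t$ the lattice shift is multiplication by $\lambda$, and the stationary equation is
\begin{equation}\label{eq:functional}
U(\lambda t)=2U(t)-U(t/\lambda)-h^2g\bigl(U(t)\bigr)
\end{equation}
with $g=g_h$. Now let $t$ be complex. The function $U$ is holomorphic near $t=0$, where it equals $-1$, and near $t=\infty$, where it equals $1$. A nonconstant meromorphic function on the Riemann sphere has a pole. Here the pole is at $t=-1$, away from the ray $t>0$ that carries the real fronts, and \eqref{eq:functional} shows where it comes from: $U(-1/\lambda)=-1/h$ is a pole of $g_h$.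

Suppose instead that $g$ is entire, and that $U$ is holomorphic for $|t|<\rho$, with $U(0)=-1$, and satisfies \eqref{eq:functional} for $|t|<\rho/\lambda$. The right side of \eqref{eq:functional} is holomorphic for $|t|<\rho$, so it continues $U$ to the disc of radius $\lambda\rho$, and by repetition to all of $\mathbb{C}$. No pole can arise. If also $U(t)\to1$ as $t\to\infty$ in $\mathbb{C}$, then $U$ is bounded, hence constant by Liouville's theorem, which contradicts $U(0)=-1$. This is the whole obstruction. The difficulty is that real fronts give the limit $1$ only along certain sequences $\lambda^jt$, $j\to\infty$, and say nothing about other directions in $\mathbb{C}$. Section~\ref{sec:ushiki} closes this gap.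

\section{The energy identity}\label{sec:energy}

From now on $f$ satisfies (H1)--(H5). Fix a neighborhood $J_0\subset J$ of $a_0$ and a constant $K$ with $|f|\le K$ and $|f_u|\le K$ on $[-1,1]\times J_0$, and put
\[
E(a)=-\int_{-1}^1f(u;a)\,du .
\]
If $f=-V'$, then $E=V(1)-V(-1)$ is the difference in depth of the two wells of the potential $V$. By (H1) and (H3), $E(a)\to0$ as $a\to a_0$. For the cubic, $E(a)=2a\int_{-1}^1(1-u^2)\,du=\frac{8a}{3}$.

Let $\bar u$ be the profile of a front of speed $c\neq0$. Since $u_0(t)=\bar u(-ct)$ is differentiable, so is $\bar u$, and \eqref{eq:lde} becomes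
\begin{equation}\label{eq:profile}
-c\,\bar u'(\xi)=h^{-2}\bigl(\bar u(\xi+1)+\bar u(\xi-1)-2\bar u(\xi)\bigr)+f(\bar u(\xi);a),\qquad\xi\in\mathbb{R}.
\end{equation}
The right side is continuous, so $\bar u\in C^1(\mathbb{R})$. It tends to $f(\pm1;a)=0$ as $\xi\to\pm\infty$, so $\bar u'(\xi)\to0$.

\begin{lemma}\label{lem:energy}
For a front of speed $c\ne0$ one has $c\int_{\mathbb{R}}\bar u'(\xi)^2\,d\xi=E(a)$.
\end{lemma}

\begin{proof}
Multiply \eqref{eq:profile} by $\bar u'$ and integrate over $[-R,R]$. The coupling term is not a derivative, but becomes one after a shift of the variable in one of its parts: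
\[
\int_{-R}^R\bar u(\xi-1)\bar u'(\xi)\,d\xi=\int_{-R-1}^{R-1}\bar u(\xi)\bar u'(\xi+1)\,d\xi=\int_{-R}^{R}\bar u(\xi)\bar u'(\xi+1)\,d\xi+o(1).
\]
The error consists of two integrals over intervals of length one, each at most $\sup_{|\eta|\ge R-1}|\bar u'(\eta)|$, which tends to $0$ as $R\to\infty$. Since $\bar u(\xi+1)\bar u'(\xi)+\bar u(\xi)\bar u'(\xi+1)$ is the derivative of $\bar u(\xi+1)\bar u(\xi)$,
\[
\int_{-R}^R\bigl(\bar u(\xi+1)+\bar u(\xi-1)-2\bar u(\xi)\bigr)\bar u'(\xi)\,d\xi=\Bigl[\bar u(\xi+1)\bar u(\xi)-\bar u(\xi)^2\Bigr]_{-R}^{R}+o(1),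
\]
and the bracket tends to $0$ by \eqref{eq:limits}. Finally $\int_{-R}^Rf(\bar u;a)\bar u'\,d\xi=\int_{\bar u(-R)}^{\bar u(R)}f(u;a)\,du\to-E(a)$. Hence $-c\int_{-R}^R\bar u'^2\,d\xi\to-E(a)$.
\end{proof}

Since $\bar u$ is not constant, a moving front has $E(a)\neq0$, and $c$ has the sign of $E(a)$. In particular $c(0)=0$ for the cubic.

We want to conclude that a moving front with $E(a)$ small is, at every instant, almost a solution of the stationary equation, that is, that the left side of \eqref{eq:profile} is uniformly small. Equation \eqref{eq:profile} bounds $\bar u'$ only by a multiple of $1/|c|$, so slow profiles may be steep and small $c$ alone would not suffice. The remedy is to use the time variable: $c\,\bar u'$ is, up to sign, the velocity of a site, and \eqref{eq:lde} controls velocities independently of $c$.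

\begin{lemma}\label{lem:small}
Let $M=(4h^{-2}+K)^2$. For $a\in J_0$ and any front of speed $c\neq0$,
\[
\sup_{\xi\in\mathbb{R}}|c\,\bar u'(\xi)|\le\bigl(4M|E(a)|\bigr)^{1/3}.
\]
\end{lemma}

\begin{proof}
Let $u_j(t)=\bar u(j-ct)$ and $L=4h^{-2}+K$. Since $|u_j|\le1$, equation \eqref{eq:lde} gives $|\dot u_j|\le L$ for all $j$ and $t$, so every $u_j$ is Lipschitz in $t$ with constant $L$. As $f(\cdot\,;a)$ is Lipschitz with constant $K$, the right side of \eqref{eq:lde}, and with it $\dot u_j$, is Lipschitz in $t$ with constant $(4h^{-2}+K)L=M$. Suppose $|\dot u_0(t_0)|=\varepsilon>0$. Then $|\dot u_0(t)|\ge\varepsilon/2$ on the interval $|t-t_0|\le\varepsilon/(2M)$, which has length $\varepsilon/M$. With $\dot u_0(t)=-c\,\bar u'(-ct)$ and Lemma~\ref{lem:energy},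
\[
\frac{\varepsilon^3}{4M}\le\int_{\mathbb{R}}\dot u_0(t)^2\,dt=|c|\int_{\mathbb{R}}\bar u'(\xi)^2\,d\xi=|E(a)| .
\]
As $t_0$ ranges over $\mathbb{R}$, so does $\xi=-ct_0$.
\end{proof}

This is the only place where the balance condition (H3) enters: without it $E(a)$ does not tend to $0$, and the bound is not small near $a_0$.

\section{Moving fronts leave a continuum of stationary fronts}\label{sec:limit}

As a moving front passes, the site $j=0$ takes every value in $(-1,1)$. We stop the front at the instant when $u_0$ equals a prescribed $\theta$ and let $a\to a_0$; by Lemma~\ref{lem:small} the snapshots converge to a stationary solution with $u_0=\theta$. The danger is that the limit retains only a part of the front. For $\theta=m$ it could be the constant sequence $m$, and for $\theta>m$ it could a priori connect $m$ to $1$. Hypothesis (H4) excludes the second possibility.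

\begin{proposition}\label{prop:continuum}
Suppose there are $a_n\to a_0$ and fronts of \eqref{eq:lde} with $a=a_n$ and speeds $c_n\neq0$. Then for every $\theta\in(m,1)$ there is a stationary front at $a=a_0$ with $u_0=\theta$.
\end{proposition}

\begin{proof}
Let $\bar u_n$ be the profiles and fix $\theta\in(m,1)$. By continuity and \eqref{eq:limits} there is $\xi_n$ with $\bar u_n(\xi_n)=\theta$. The sequence $u^n_j=\bar u_n(\xi_n+j)$ is nondecreasing in $j$ with values in $[-1,1]$. After passing to a diagonal subsequence, $u_j^n\to u_j$ for every $j\in\mathbb{Z}$. By \eqref{eq:profile} at $\xi=\xi_n+j$ and Lemma~\ref{lem:small}, for large $n$,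
\[
\bigl|h^{-2}(u^n_{j+1}+u^n_{j-1}-2u^n_j)+g(u^n_j)\bigr|\le\bigl(4M|E(a_n)|\bigr)^{1/3}+\sup_{[-1,1]}|f(\cdot\,;a_n)-g|,
\]
and the right side tends to $0$. So $(u_j)$ is nondecreasing, lies in $[-1,1]$, has $u_0=\theta$ and solves
\begin{equation}\label{eq:statg}
u_{j+1}+u_{j-1}-2u_j+h^2g(u_j)=0,\qquad j\in\mathbb{Z}.
\end{equation}

The limits $\ell_\pm=\lim_{j\to\pm\infty}u_j$ exist, and \eqref{eq:statg} gives $g(\ell_\pm)=0$. By (H4), $\ell_\pm\in\{-1,m,1\}$. Since $\ell_+\ge\theta>m$ we have $\ell_+=1$, and since $\ell_-\le\theta<1$ we have $\ell_-\in\{-1,m\}$.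

Suppose $\ell_-=m$. Then $u_j\in[m,1]$ and $g(u_j)\ge0$ for all $j$, so the differences $d_j=u_{j+1}-u_j$ satisfy $d_j=d_{j-1}-h^2g(u_j)\le d_{j-1}$. A nonincreasing sequence that tends to $0$ as $j\to-\infty$ is nonpositive, so $d_j\le0$. By monotonicity $d_j\ge0$. Hence $u_j=\theta$ for all $j$, and \eqref{eq:statg} gives $g(\theta)=0$, which is false for $\theta\in(m,1)$. Therefore $\ell_-=-1$.
\end{proof}

\section{The invariant curves of the complexified recursion}\label{sec:curves}

It remains to count the stationary fronts at $a_0$. The recursion \eqref{eq:statg} is of second order, so it is a map of the plane, and by (H2) this map extends to $\mathbb{C}^2$: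
\[
F(x,y)=\bigl(y,\;2y-x-h^2g(y)\bigr),\qquad F^{-1}(x,y)=\bigl(2x-y-h^2g(x),\;x\bigr).
\]
Both maps are holomorphic on all of $\mathbb{C}^2$, so $F$ is a holomorphic automorphism. A sequence solves \eqref{eq:statg} exactly when $F(u_{j-1},u_j)=(u_j,u_{j+1})$ for all $j$.

Since $g(\pm1)=0$, the points $p=(-1,-1)$ and $q=(1,1)$ are fixed. The derivative
\[
DF(x,y)=\begin{pmatrix}0&1\\-1&2-h^2g'(y)\end{pmatrix}
\]
has determinant $1$, and by (H5) its trace $\tau=2-h^2g'(\pm1)$ at $q$ and $p$ exceeds $2$; for the cubic, $\tau=2+4h^2$. The roots of $z^2-\tau z+1$ are then positive and reciprocal, one larger and one smaller than $1$, so both points are saddles. (By (H4) alone $g'(\pm1)\le0$; hypothesis (H5) excludes $g'(\pm1)=0$, where both eigenvalues equal $1$ and the theorem recalled below does not apply.) Let $\lambda>1$ be the larger eigenvalue at $p$ and $\mu\in(0,1)$ the smaller eigenvalue at $q$; no relation between them is assumed. Put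
\[
W^u(p)=\{z\in\mathbb{C}^2:F^{-n}z\to p\},\qquad W^s(q)=\{z\in\mathbb{C}^2:F^nz\to q\},
\]
with limits as $n\to+\infty$. A stationary front has $F^n(u_0,u_1)=(u_n,u_{n+1})$ for $n\in\mathbb{Z}$, so $(u_0,u_1)\in W^u(p)\cap W^s(q)$, and this point determines the front. Since $p\neq q$ are fixed points, $p\notin W^s(q)$ and $q\notin W^u(p)$.

To find the analogue of the coordinate $t$ of Section~\ref{sec:rational} we use two standard theorems.

\emph{Holomorphic local unstable manifold theorem.} Let $F$ be a holomorphic automorphism of $\mathbb{C}^2$ with a fixed point $p$ at which $DF(p)$ has eigenvalues $\lambda,\lambda'$, $|\lambda|>1>|\lambda'|$. There is a neighborhood $V$ of $p$ such that $D=\{z:F^{-n}z\in V\text{ for all }n\ge0\}$ is an embedded holomorphic disc: $D$ is the image of a holomorphic immersion $\chi$ of the unit disc that is a homeomorphism onto $D$, with $\chi(0)=p$ and $\chi'(0)$ an eigenvector of $DF(p)$ for $\lambda$.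

\emph{Koenigs' theorem.} If $G$ is holomorphic near $0\in\mathbb{C}$ with $G(0)=0$ and $0<|G'(0)|<1$, there is a holomorphic $\beta$ near $0$ with $\beta(0)=0$, $\beta'(0)=1$ and $\beta\circ G=G'(0)\,\beta$.

\begin{lemma}\label{lem:param}
There are injective holomorphic immersions $\varphi,\psi:\mathbb{C}\to\mathbb{C}^2$ with
\begin{align*}
\varphi(0)&=p,&\varphi(\lambda t)&=F(\varphi(t)),&\varphi(\mathbb{C})&=W^u(p),\\
\psi(0)&=q,&\psi(\mu s)&=F(\psi(s)),&\psi(\mathbb{C})&=W^s(q).
\end{align*}
\end{lemma}

\begin{proof}
By its definition $F^{-1}D\subset D$, so $G=\chi^{-1}\circ F^{-1}\circ\chi$ is a holomorphic self-map of the unit disc with $G(0)=0$. Differentiating $\chi\circ G=F^{-1}\circ\chi$ at $0$ gives $G'(0)=\lambda^{-1}$. With $\beta$ from Koenigs' theorem and $\rho>0$ small, $\varphi_0=\chi\circ\beta^{-1}$ is an injective immersion of the disc $|t|<\rho$ onto a neighborhood of $p$ in $D$, and $F^{-1}(\varphi_0(t))=\varphi_0(t/\lambda)$.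

For $t\in\mathbb{C}$ choose $n\ge0$ with $|t|<\lambda^n\rho$ and put $\varphi(t)=F^n(\varphi_0(\lambda^{-n}t))$. Replacing $n$ by $n+1$ gives the same value, because $F(\varphi_0(\lambda^{-n-1}t))=\varphi_0(\lambda^{-n}t)$. On each disc $|t|<\lambda^n\rho$ the map $\varphi$ is an injective immersion followed by the automorphism $F^n$, so $\varphi$ is an injective holomorphic immersion of $\mathbb{C}$. For large $n$, $\varphi(\lambda t)=F^{n+1}(\varphi_0(\lambda^{-n}t))=F(\varphi(t))$.

From $F^{-n}\varphi(t)=\varphi(\lambda^{-n}t)\to p$ we get $\varphi(\mathbb{C})\subset W^u(p)$. Conversely, if $F^{-n}z\to p$, then $F^{-n}z\in V$ for all $n\ge n_0$, so $F^{-n}z\in D$ for these $n$. For large $n$ this point lies in the neighborhood $\varphi_0(\{|t|<\rho\})$ of $p$ in $D$, say $F^{-n}z=\varphi(t)$, and then $z=\varphi(\lambda^nt)$.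

The same construction for $F^{-1}$ at $q$, whose expanding eigenvalue is $\mu^{-1}$, gives $\psi$ with $\psi(\mu^{-1}s)=F^{-1}(\psi(s))$, that is, $\psi(\mu s)=F(\psi(s))$.
\end{proof}

The extension from a small disc to $\mathbb{C}$ is where (H2) is used. If $U$ denotes the first component of $\varphi$, the relation $\varphi(\lambda t)=F(\varphi(t))$ says that $\varphi(t)=(U(t),U(\lambda t))$ and that $U$ solves \eqref{eq:functional}. In the rational example one may take $U(t)=(t-1)/(t+1)$, $\mu=1/\lambda$ and $\psi(s)=\varphi(1/s)$: the two curves coincide, at the price of poles.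

\section{The curves meet in a countable set}\label{sec:ushiki}

We first show that intersection points that accumulate force the two curves to share a piece, and then that they cannot share one. Let $O$ be the set of $t\in\mathbb{C}$ that have a neighborhood $N$ and a holomorphic $\sigma_N:N\to\mathbb{C}$ with $\varphi=\psi\circ\sigma_N$ on $N$. The set $O$ is open. Since $\psi$ is injective, the functions $\sigma_N$ agree on overlaps and define a holomorphic $\sigma:O\to\mathbb{C}$ with $\varphi=\psi\circ\sigma$ on $O$. Thus $\sigma$ is the change of coordinate between the two curves where they coincide; in the rational example it is $1/t$.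

\begin{lemma}\label{lem:accum}
Let $\varphi(t_k)=\psi(s_k)$ for all $k$, where $t_k\to t_*\in\mathbb{C}$, $t_k\neq t_*$ and $s_k\to s_*\in\mathbb{C}$. Then $t_*\in O$.
\end{lemma}

\begin{proof}
By continuity $\varphi(t_*)=\psi(s_*)$. Choose $e\in\mathbb{C}^2$ linearly independent of $\psi'(s_*)\neq0$. By the inverse function theorem, $(\zeta,\eta)\mapsto\psi(s_*+\zeta)+\eta e$ is biholomorphic near $(0,0)$, so $(\zeta,\eta)$ are holomorphic coordinates near $\psi(s_*)$ in which $\psi(s)$ is the point $(s-s_*,0)$ for $s$ near $s_*$. The function $\eta\circ\varphi$ is holomorphic near $t_*$ and vanishes at $t_k$ for large $k$, because then $s_k$ is near $s_*$. By the identity theorem it vanishes near $t_*$. So $\varphi(t)$ has coordinates $(\zeta(\varphi(t)),0)$, that is, $\varphi(t)=\psi\bigl(s_*+\zeta(\varphi(t))\bigr)$ near $t_*$.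
\end{proof}

To apply Liouville's theorem we must spread a local coincidence over the whole punctured plane $\mathbb{C}^*=\mathbb{C}\setminus\{0\}$. The usual argument, that $O$ is both open and closed, meets an obstacle: nothing tells us that $\psi(\mathbb{C})$ is closed in $\mathbb{C}^2$, so $\psi(s_k)$ may converge while $s_k\to\infty$, and Lemma~\ref{lem:accum} is then silent. It does say that this is the only way in which $O$ can end: $\sigma$ tends to $\infty$ at the boundary of $O$ in $\mathbb{C}^*$. So $1/\sigma$ extends continuously by zero, which is the setting of the following theorem.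

\emph{Rad\'o's theorem} \cite[Thm.~12.14]{Rudin}. If $r$ is continuous on an open set $\Omega\subset\mathbb{C}$ and holomorphic on $\{t\in\Omega:r(t)\neq0\}$, then $r$ is holomorphic on $\Omega$.

\begin{lemma}[Ushiki's theorem]\label{lem:ushiki}
The set $O$ is empty.
\end{lemma}

\begin{proof}
Suppose $O\neq\emptyset$.

\emph{Step 1: invariance.} We have $0\notin O$, since $\varphi(0)=p\notin W^s(q)$, and $\sigma$ has no zero in $O$, since $\psi(0)=q\notin W^u(p)$. Let $t\in O$. For $t'$ near $\lambda^{\pm1}t$,
\[
\varphi(t')=F^{\pm1}\bigl(\varphi(\lambda^{\mp1}t')\bigr)=F^{\pm1}\bigl(\psi(\sigma(\lambda^{\mp1}t'))\bigr)=\psi\bigl(\mu^{\pm1}\sigma(\lambda^{\mp1}t')\bigr).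
\]
So $\lambda^{\pm1}t\in O$, that is, $\lambda O=O$, and $\sigma(\lambda t)=\mu\sigma(t)$ on $O$.

\emph{Step 2: blow-up at the boundary.} Let $t_k\in O$ converge to $t_*\in\mathbb{C}^*\setminus O$. Then $|\sigma(t_k)|\to\infty$. Otherwise a subsequence of $s_k=\sigma(t_k)$ converges in $\mathbb{C}$; since $\varphi(t_k)=\psi(s_k)$ and $t_k\ne t_*$, Lemma~\ref{lem:accum} gives $t_*\in O$, a contradiction.

\emph{Step 3: extension.} Define $r=1/\sigma$ on $O$ and $r=0$ on $\mathbb{C}^*\setminus O$. On the open set $O$, which is exactly where $r\ne0$, the function $r$ is holomorphic, and by Step 2 it is continuous at the points of $\mathbb{C}^*\setminus O$. By Rad\'o's theorem $r$ is holomorphic on $\mathbb{C}^*$. It is not identically zero, and $r(\lambda t)=\mu^{-1}r(t)$ on $\mathbb{C}^*$: on $O$ by Step 1, and off $O$ because both sides vanish.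

\emph{Step 4: $r$ is a monomial.} Expand $r(t)=\sum_{n\in\mathbb{Z}}r_nt^n$ on $\mathbb{C}^*$. Comparing coefficients in the functional equation gives $(\lambda^n-\mu^{-1})r_n=0$ for all $n$. The numbers $\lambda^n$ are distinct, so exactly one coefficient $r_N$ is nonzero and $\lambda^N=\mu^{-1}>1$, which forces $N\ge1$. Thus $r(t)=r_Nt^N$ has no zero in $\mathbb{C}^*$. Hence $O=\mathbb{C}^*$ and $\sigma(t)=r_N^{-1}t^{-N}$.

\emph{Step 5: Liouville.} As $t\to\infty$ in $\mathbb{C}$, $\sigma(t)\to0$, so $\varphi(t)=\psi(\sigma(t))\to\psi(0)=q$. Both components of $\varphi$ are bounded entire functions, hence constant, and the constant value of $\varphi$ is $q$. This contradicts $\varphi(0)=p$.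
\end{proof}

\begin{corollary}\label{cor:countable}
The set $W^u(p)\cap W^s(q)$ is countable.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:param} the set is the image of $P=\{(t,s)\in\mathbb{C}^2:\varphi(t)=\psi(s)\}$ under $(t,s)\mapsto\varphi(t)$, so it suffices to show that $P$ is countable. A subset of $\mathbb{C}^2$ all of whose points are isolated is countable, because each point is singled out by a ball with rational center and radius. So if $P$ were uncountable, some $(t_*,s_*)\in P$ would be the limit of points $(t_k,s_k)\in P$ different from it. If $t_k=t_*$, then $\psi(s_k)=\psi(s_*)$ and $s_k=s_*$ by injectivity; so $t_k\neq t_*$ for all $k$. Lemma~\ref{lem:accum} gives $t_*\in O$, contradicting Lemma~\ref{lem:ushiki}.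
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:entire}]
The map $(u_j)\mapsto(u_0,u_1)$ from the stationary fronts at $a=a_0$ to $W^u(p)\cap W^s(q)$ is injective, so these fronts form a countable set by Corollary~\ref{cor:countable}. If no $\delta$ as in the theorem existed, there would be $a_n\to a_0$ and fronts with $a=a_n$ and speeds $c_n\neq0$. Proposition~\ref{prop:continuum} would then give, for each $\theta$ in the uncountable set $(m,1)$, a stationary front at $a_0$ with $u_0=\theta$, and these fronts are distinct. This is a contradiction.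
\end{proof}

\begin{thebibliography}{9}

\bibitem{PF}
\emph{Propagation Failure In The Discrete Nagumo Equation},
\texttt{http://www.math.leidenuniv.nl/\textasciitilde hhupkes/dngpf.pdf}

\bibitem{Rudin}
Rudin, \emph{Real and Complex Analysis}, 3rd ed.

\end{thebibliography}
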